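# Limits of plane automorphisms with two nonlinear letters

## 1. Limits with convergent factors, and a cubic that is not one of them

Take a polynomial automorphism of the complex plane that is a word with two nonlinear letters, of degrees $m+1$ and $n+1$. Let its coefficients move. Which automorphisms can appear in the limit?

The answer one would first guess is that the letters themselves converge. In the limit a letter may lose degree, or the affine map between the two letters may become triangular, so that the two letters merge. We first make this guess precise, and then test it.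

**Setting.** Let $G$ be the group of polynomial automorphisms of $\mathbb A^2_{\mathbb C}$. We write its elements as pairs of polynomials in $X,Y$ and compose them as maps, $(\sigma\circ\tau)(x)=\sigma(\tau(x))$. Let $A\subset G$ be the affine subgroup and $B\subset G$ the triangular subgroup, that is, the automorphisms
$$(X,Y)\mapsto(\alpha X+p(Y),\ \beta Y+\gamma),\qquad \alpha,\beta\in\mathbb C^*,\ \gamma\in\mathbb C,\ p\in\mathbb C[Y].$$
By the theorems of Jung and van der Kulk, $G$ is the amalgamated free product of $A$ and $B$ along $A\cap B$. Hence every $\sigma\in G\setminus A$ can be written as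
$$\sigma=a_1b_1a_2b_2\cdots a_lb_la_{l+1},\qquad a_1,a_{l+1}\in A,\quad a_2,\dots,a_l\in A\setminus B,\quad b_1,\dots,b_l\in B\setminus A .$$

**Definition (polydegree).** The sequence $d=(\deg b_1,\dots,\deg b_l)$ of integers $\ge2$ does not depend on the decomposition. It is called the polydegree of $\sigma$, and $l$ is its length. For $d=(d_1,\dots,d_l)$ with all $d_i\ge2$, $G_d$ is the set of automorphisms of polydegree $d$. By convention $G_{(1)}=A$.

For example, let $s=(Y,X)\in A\setminus B$. Then
$$(X+Y^2,Y)\circ s\circ(X+Y^3,Y)=\bigl(Y+(X+Y^3)^2,\ X+Y^3\bigr)$$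
has polydegree $(2,3)$. The map $(X+Y^2,Y)\circ(X+Y^3,Y)=(X+Y^2+Y^3,Y)$ has polydegree $(3)$, because nothing separates the two letters.

Friedland and Milnor proved that $G_d$ is a variety of dimension $d_1+\cdots+d_l+6$. Closures are taken in Shafarevich's ind-variety topology on $G$. Section 2 recalls it and shows that $\overline{G_d}$ consists of the limits *in $G$* of sequences in $G_d$, in the sense of convergence of coefficients.

**The guess.** Let $\sigma_j=a_1b_1a_2b_2a_3$ with factors that depend on $j$, and suppose that each factor converges, $a_i$ in $A$ and $b_i$ in $B$. Call the limits again $a_i,b_i$, so $\deg b_1\le m+1$ and $\deg b_2\le n+1$. There are three possibilities.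

- If $b_1,b_2\notin A$ and $a_2\notin B$, the limit lies in $G_{(m'+1,n'+1)}$ with $1\le m'\le m$ and $1\le n'\le n$.
- If $a_2\in A\cap B$, then $b_1a_2b_2$ is triangular of degree at most $\max(m,n)+1$.
- If $b_1$ or $b_2$ is affine, at most one nonlinear letter is left, of degree at most $\max(m,n)+1$.

So the guess is
$$\overline{G_{(m+1,n+1)}}\overset{?}{=}\bigcup_{1\le m'\le m,\ 1\le n'\le n}G_{(m'+1,n'+1)}\ \cup\bigcup_{0\le k\le\max(m,n)}G_{(k+1)}. \tag{1}$$

**Test on $m=n=1$.** The guess predicts $G_{(2,2)}\cup G_{(2)}\cup A$. For $\varepsilon\neq0$ put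
$$P_\varepsilon=Y+\varepsilon Y^2,\qquad B_\varepsilon=Z-\varepsilon Z^2,\qquad u=\varepsilon^2,$$
and
$$\sigma_\varepsilon=\bigl(-\tfrac1uX+\tfrac1uB_\varepsilon(Y),\,Y\bigr)\circ s\circ\bigl(uX+P_\varepsilon(Y),\,Y\bigr)=\Bigl(\tfrac{B_\varepsilon(uX+P_\varepsilon(Y))-Y}{u},\ uX+P_\varepsilon(Y)\Bigr)\in G_{(2,2)} .$$
Now $B_\varepsilon(P_\varepsilon(Y))=Y+\varepsilon Y^2-\varepsilon(Y^2+2\varepsilon Y^3+\varepsilon^2Y^4)=Y-2\varepsilon^2Y^3-\varepsilon^3Y^4$. Expanding $B_\varepsilon(uX+P_\varepsilon)$ in powers of $X$ gives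
$$\sigma_\varepsilon=\bigl(X-2Y^3-\varepsilon Y^4-2\varepsilon X(Y+\varepsilon Y^2)-\varepsilon^3X^2,\ \ Y+\varepsilon Y^2+\varepsilon^2X\bigr)\longrightarrow(X-2Y^3,\,Y).$$
The limit has polydegree $(3)$, so the guess fails in the very first case. The factors of $\sigma_\varepsilon$ blow up (the first one contains $1/u$), and the divergences cancel in the product.

In fact all of $G_{(3)}$ lies in $\overline{G_{(2,2)}}$. Both sets are stable under left and right composition with $A$, and $G_{(3)}=A\circ(X-2Y^3,Y)\circ A$. To see the last equality, note that a triangular map of degree $3$ is, up to affine factors, $(X+p(Y),Y)$ with $\deg p=3$. Completing the cube, $p(Y)=t(Y+h)^3+(\text{degree}\le1)$, and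
$$(X+t(Y+h)^3,Y)=(X,Y-h)\circ(X+tY^3,Y)\circ(X,Y+h).$$
Finally $(\lambda X,Y)\circ(X-2Y^3,Y)\circ(\lambda^{-1}X,Y)=(X-2\lambda Y^3,Y)$, and we take $\lambda=-t/2$.

**The corrected answer.** The correct bound is obtained by replacing $\max(m,n)$ by $m+n$. This is the Length 2 Polydegree Conjecture $PC(m,n)$ of "The Strong Factorial Conjecture" (http://repository.ubn.ru.nl/bitstream/handle/2066/119905/119905.pdf?sequence=1), and it is true.

**Theorem 1.** For all integers $m,n\ge1$, $PC(m,n)$ holds:
$$\overline{G_{(m+1,n+1)}}=\bigcup_{1\le m'\le m,\ 1\le n'\le n}G_{(m'+1,n'+1)}\ \cup\bigcup_{0\le k\le m+n}G_{(k+1)}. \tag{2}$$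

Dimensions are compatible with this. We have $\dim G_{(m+1,n+1)}=m+n+8$ and $\dim G_{(k+1)}=k+7$ for $k\ge1$. The set $G_{(m+1,n+1)}$ is the image of an irreducible variety, so its boundary has strictly smaller dimension. Hence a stratum $G_{(k+1)}$ contained in the boundary has $k\le m+n$. But this proves neither inclusion. It does not produce any limit, and it does not exclude that *some* elements of $G_{(k+1)}$ with $k>m+n$ are limits. The degree alone only gives $k+1\le(m+1)(n+1)$.

## 2. Closures by sequences and a normal form with compact ends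

**Definition (topology on $G$).** Let $E_{\le D}$ be the finite-dimensional vector space of pairs of polynomials in $X,Y$ of degree $\le D$, and $G_{\le D}=G\cap E_{\le D}$ with the Zariski topology induced from $E_{\le D}$. A subset of $G$ is closed iff its intersection with each $G_{\le D}$ is closed in $G_{\le D}$.

One may use the pairs $(\sigma,\sigma^{-1})$ instead, with the same result. In dimension $2$ one has $\deg\sigma^{-1}=\deg\sigma$, and the coefficients of $\sigma^{-1}$ are regular functions of those of $\sigma$, by formal inversion at the origin.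

For example, the set of all $(X+2^{-j}Y^j,Y)$, $j\ge2$, is closed in $G$, because each $G_{\le D}$ contains only finitely many of them. Small coefficients do not make a sequence converge if the degrees are unbounded. Throughout, *convergence* means convergence of coefficients in bounded degree. Composition is continuous for it.

Three consequences follow.

- If $F\subset G_{\le D}$ is closed in $G_{\le D}$, say $F=G\cap Z$ with $Z$ closed in $E_{\le D}$, then $F$ is closed in $G$, because $Z$ is also closed in every larger $E_{\le D'}$. In particular $G_{\le D}$ is closed in $G$, and $G$ induces on it the given topology.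
- Left and right translations are homeomorphisms of $G$, because composing with a fixed automorphism maps $E_{\le D}$ polynomially to some $E_{\le D'}$.
- A closed subset of $G$ contains the limit of each of its convergent sequences, as soon as this limit is in $G$.

**Step: describe $\overline{G_d}$ by sequences.** Let $B_d$ be the set of triangular automorphisms of degree exactly $d$. For $d=(d_1,\dots,d_l)$ the set $G_d$ is the image of $A\times B_{d_1}\times(A\setminus B)\times\cdots\times B_{d_l}\times A$ under composition. So it is constructible, and it lies in $G_{\le D}$ for $D=\prod d_i$. The Zariski closure of a constructible subset of $\mathbb C^N$ equals its Euclidean closure. Hence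
$$\sigma\in\overline{G_d}\iff\sigma\in G\text{ and }\sigma=\lim\sigma_j\text{ for some sequence }\sigma_j\in G_d. \tag{3}$$
Each $G_d$ is stable under left and right composition with $A$. So are $\overline{G_d}$ and the right-hand side of (2). We call this *$A$-stability*.

**Step: put the outer affine factors in a compact group.** The purpose is to be able to extract convergent subsequences. By the QR decomposition, $GL_2(\mathbb C)=U(2)\cdot T=T\cdot U(2)$, with $T\subset A\cap B$ the group of upper triangular matrices. Adding translations, every $a\in A$ can be written $a=g\circ h$ and also $a=h'\circ g'$, with $g,g'\in U(2)$ and $h,h'\in A\cap B$.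

**Step: put the middle affine factor equal to $s$.** Every $a\in A\setminus B$ is $h\circ s\circ h'$ with $h,h'\in A\cap B$. Indeed, let the linear part be $(pX+qY,\ rX+eY)$; here $r\ne0$. Take
$$h'=(X+\tfrac erY,\ Y),\qquad h=\bigl((q-\tfrac{pe}r)X+pY,\ rY\bigr).$$
Then $s\circ h'=(Y,\,X+\frac erY)$, and $h\circ s\circ h'=\bigl((q-\frac{pe}r)Y+pX+\frac{pe}rY,\ rX+eY\bigr)=(pX+qY,\,rX+eY)$. Moreover $q-\frac{pe}r=-\frac{pe-qr}r\neq0$. The translation is absorbed in $h$.

Now take $a_1b_1a_2b_2a_3\in G_{(m+1,n+1)}$. Decompose $a_1=g\circ h$, $a_3=h'\circ g'$, $a_2=h''\circ s\circ h'''$, and absorb the elements of $A\cap B$ in $b_1,b_2$; this does not change the degrees. So every element of $G_{(m+1,n+1)}$ is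
$$g\circ b_1\circ s\circ b_2\circ g',\qquad g,g'\in U(2),\ b_1\in B_{m+1},\ b_2\in B_{n+1}.$$
Write $b_1=(\alpha X+q(Y),\beta Y+\gamma)$ and $b_2=(\alpha'X+p(Y),\beta'Y+\gamma')$. Then
$$b_1sb_2=\bigl(\alpha(\beta'Y+\gamma')+q(\alpha'X+p(Y)),\ \beta(\alpha'X+p(Y))+\gamma\bigr).$$
With $u=\beta\alpha'$, $w=\alpha\beta'$, $P=\beta p+\gamma$, $Q(Z)=q\bigl((Z-\gamma)/\beta\bigr)+\alpha\gamma'$ this reads
$$b_1sb_2=\bigl(wY+Q(uX+P(Y)),\ uX+P(Y)\bigr),\qquad u,w\in\mathbb C^*,\ \deg Q=m+1,\ \deg P=n+1. \tag{4}$$
Conversely, for any $u,w\in\mathbb C^*$ and any polynomials $P,Q$,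
$$\bigl(wY+Q(uX+P(Y)),\ uX+P(Y)\bigr)=(wX+Q(Y),Y)\circ s\circ(uX+P(Y),Y). \tag{5}$$
The Jacobian determinant of (5) is $Q'uP'-(w+Q'P')u=-uw$, where $Q'$ is taken at $uX+P(Y)$.

**Step: allow lower degrees.** *Every map (5) with $u,w\ne0$, $\deg Q\le m+1$, $\deg P\le n+1$ lies in $\overline{G_{(m+1,n+1)}}$.* Replace $Q,P$ by $Q+\eta Z^{m+1}$, $P+\eta Y^{n+1}$. For small $\eta\neq0$ the degrees are exactly $m+1$ and $n+1$, so by (5) the map is in $G_{(m+1,n+1)}$. Let $\eta\to0$.

By the normal form and $A$-stability, this already gives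
$$G_{(m'+1,n'+1)}\subset\overline{G_{(m+1,n+1)}}\qquad(1\le m'\le m,\ 1\le n'\le n). \tag{6}$$

## 3. Limits with $u\to0$ and the quotients $(B\circ P-Y)/u$

The cubic of Section 1 came from $u\to0$ and from a composition $B\circ P$ close to $Y$. We show that this mechanism always yields limits, and that it is the only one apart from convergent factors.

**Lemma 2.** Let $u_j\in\mathbb C^*$ with $u_j\to0$. Let $B_j,P_j$ be polynomials with $\deg B_j\le m+1$, $\deg P_j\le n+1$, $B_j\to Z$, $P_j\to Y$. If $f_j=(B_j\circ P_j-Y)/u_j$ converges to $f\in\mathbb C[Y]$, then $(X+f(Y),Y)\in\overline{G_{(m+1,n+1)}}$.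

*Proof.* Put
$$\sigma_j=\Bigl(\tfrac{B_j(u_jX+P_j(Y))-Y}{u_j},\ u_jX+P_j(Y)\Bigr). \tag{7}$$
This is the map (5) with $u=u_j$, $w=-1/u_j$, $Q=B_j/u_j$, so $\sigma_j\in\overline{G_{(m+1,n+1)}}$ by the last step of Section 2. By Taylor expansion its first component is
$$f_j(Y)+\sum_{i\ge1}u_j^{i-1}\frac{B_j^{(i)}(P_j(Y))}{i!}X^i .$$
This is a finite sum. The term $i=1$ tends to $X$, because $B_j'\to1$. The terms $i\ge2$ contain a positive power of $u_j\to0$, so they tend to $0$. Hence $\sigma_j\to(X+f(Y),Y)$ in bounded degree. The limit is in $G$, so it is in the closed set $\overline{G_{(m+1,n+1)}}$. $\square$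

**Lemma 3.** Let $\sigma\in\overline{G_{(m+1,n+1)}}$. Then at least one of the following holds.

(a) $\sigma\in G_{(m'+1,n'+1)}$ with $1\le m'\le m$, $1\le n'\le n$, or $\sigma\in G_{(k+1)}$ with $0\le k\le\max(m,n)$.

(b) There are $\alpha,\alpha'\in A$, $f\in\mathbb C[Y]$, and $u_j,B_j,P_j$ as in Lemma 2, with moreover $P_j\equiv Y\bmod Y^2$, such that $(B_j\circ P_j-Y)/u_j\to f$ and $\alpha\sigma\alpha'=(X+f(Y),Y)$.

*Proof.* **Step: remove the outer factors.** By (3) and the normal form, $\sigma=\lim\sigma_j$ with $\sigma_j=g_j\circ\sigma_j'\circ g_j'$, $g_j,g_j'\in U(2)$, and $\sigma_j'$ of the form (4). The group $U(2)$ is compact, so after passing to a subsequence $g_j\to g$ and $g_j'\to g'$. Then $\sigma_j'\to g^{-1}\sigma g'^{-1}$. Both (a) and (b) are unaffected when $\sigma$ is composed with elements of $A$. So we may replace $\sigma,\sigma_j$ by $g^{-1}\sigma g'^{-1},\sigma_j'$ and assume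
$$\sigma_j=\bigl(w_jY+Q_j(u_jX+P_j(Y)),\ u_jX+P_j(Y)\bigr),\quad u_j,w_j\neq0,\ \deg Q_j=m+1,\ \deg P_j=n+1 .$$
Reading the second component, $u_j\to u_\infty$ and $P_j\to P_\infty$ with $\deg P_\infty\le n+1$. Reading the Jacobian, $u_jw_j\to-\mathrm{Jac}(\sigma)\ne0$.

**Step: the case $u_\infty\ne0$ gives (a).** Here $w_j\to w_\infty\neq0$. Compose $\sigma_j$ on the right with the convergent sequence $\bigl((X-P_j(Y))/u_j,\ Y\bigr)$. The result $(w_jY+Q_j(X),\,X)$ converges, so $Q_j\to Q_\infty$ with $\deg Q_\infty\le m+1$, and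
$$\sigma=(w_\infty X+Q_\infty(Y),Y)\circ s\circ(u_\infty X+P_\infty(Y),Y).$$
If both degrees are $\ge2$, then $\sigma\in G_{(m'+1,n'+1)}$ with $1\le m'\le m$, $1\le n'\le n$. If one of them is $\le1$, the corresponding factor is affine, and $\sigma\in G_{(k+1)}$ with $0\le k\le\max(m,n)$.

**Step: normalize in the case $u_\infty=0$.** The second component of $\sigma$ is $P_\infty(Y)$, so $\mathrm{Jac}(\sigma)=\partial_X\sigma_1\cdot P_\infty'(Y)$ is a nonzero constant. Hence $P_\infty'$ is a nonzero constant, and $P_\infty=cY+d$ with $c\neq0$. Write $P_j=d_j+c_jY+O(Y^2)$, so $c_j\to c$ and $d_j\to d$; discard the finitely many $j$ with $c_j=0$. Compose $\sigma_j$ on the left with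
$$\Bigl(-\tfrac{c_j}{u_jw_j}X,\ \tfrac{Y-d_j}{c_j}\Bigr),$$
which converges in $A$. Put $\hat u_j=u_j/c_j$, $\hat P_j=(P_j-d_j)/c_j$, $B_j(Z)=-Q_j(c_jZ+d_j)/w_j$. The second component becomes $\hat u_jX+\hat P_j(Y)$. The first becomes
$$\frac{c_j}{u_j}\Bigl(-Y-\frac{Q_j(u_jX+P_j(Y))}{w_j}\Bigr)=\frac{B_j(\hat u_jX+\hat P_j(Y))-Y}{\hat u_j}.$$
Drop the hats, and rename $\sigma_j$ and $\sigma$ accordingly. Now $\sigma_j$ has the form (7), with $P_j\equiv Y\bmod Y^2$, $P_j\to Y$, $u_j\to0$, $u_j\ne0$, $\deg B_j\le m+1$, $\deg P_j\le n+1$, and $\sigma_j\to\sigma$.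

**Step: identify the limit.** Setting $X=0$ in the first component, $f_j=(B_j\circ P_j-Y)/u_j$ converges in bounded degree to some $f\in\mathbb C[Y]$. We need $B_j\to Z$. As formal series,
$$B_j=(Y+u_jf_j)\circ P_j^{-1},$$
where $P_j^{-1}$ is the compositional inverse, without constant term. Each coefficient of $P_j^{-1}$ is a polynomial in the coefficients of $P_j$, so it converges to the corresponding coefficient of $Y$. Since also $Y+u_jf_j\to Y$ in bounded degree, the coefficients of $B_j$ in degrees $0,\dots,m+1$ converge to those of $Z$. As $\deg B_j\le m+1$, this gives $B_j\to Z$. The Taylor expansion in the proof of Lemma 2 now shows $\sigma_j\to(X+f(Y),Y)$, so $\sigma=(X+f(Y),Y)$. $\square$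

Everything is thus reduced to one question: *which $f$ are limits of $(B_j\circ P_j-Y)/u_j$?*

## 4. Weighted coefficients of $B\circ P$

Fix $m,n\ge1$. For $v=(b_1,\dots,b_m,p_1,\dots,p_n)\in\mathbb C^{m+n}$ put
$$B=Z+\sum_{i=1}^mb_iZ^{i+1},\qquad P=Y+\sum_{i=1}^np_iY^{i+1},\qquad B\circ P=Y+\sum_{k\ge1}c_k(v)Y^{k+1}. \tag{8}$$
Replacing $b_i,p_i$ by $\lambda^ib_i,\lambda^ip_i$ replaces $B,P$ by $\lambda^{-1}B(\lambda Z),\lambda^{-1}P(\lambda Y)$, hence $B\circ P$ by $\lambda^{-1}(B\circ P)(\lambda Y)$. So if $b_i,p_i$ have weight $i$, the polynomial $c_k$ is weighted homogeneous of weight $k$. We measure $v$ by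
$$\rho(v)=\max_i\bigl\{|b_i|^{1/i},|p_i|^{1/i}\bigr\}.$$
When $v$ is scaled by $\lambda$, $\rho$ is multiplied by $|\lambda|$.

**The case $m=n=1$.** Here $B=Z+bZ^2$, $P=Y+pY^2$ and
$$c_1=b+p,\qquad c_2=2bp,\qquad c_3=bp^2 .$$
Suppose $b,p\to0$ and that the $c_k/u$ converge. Then $c_3/u=\tfrac12(c_2/u)\,p\to0$. So $Y^3$ can occur in $f$, as in Section 1, but $Y^4$ cannot.

**What is needed in general.** We want $c_N/u\to0$ for all $N>m+n$, knowing that all $c_k/u$ stay bounded. If $\rho=\rho(v)$ is small, then $c_N=O(\rho^N)$. This suffices if some $c_k$ with $k\le m+n$ has size at least a constant times $\rho^k$, for then $|u|$ is at least a constant times $\rho^k$. By weighted homogeneity, such a $k$ exists for all $v$ as soon as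
$$c_1(v)=\dots=c_{m+n}(v)=0\ \Longrightarrow\ v=0. \tag{9}$$

Condition (9) cannot be avoided. Suppose it failed, with $v\ne0$ and $B\circ P\equiv Y\bmod Y^{m+n+2}$. Since $\deg(B\circ P)=\deg B\cdot\deg P\ge2$, there is a first $N$ with $c_N(v)\neq0$, and $N>m+n$. Put $B_\varepsilon=\varepsilon^{-1}B(\varepsilon Z)$, $P_\varepsilon=\varepsilon^{-1}P(\varepsilon Y)$, $u=\varepsilon^N$. Then $(B_\varepsilon\circ P_\varepsilon-Y)/u\to c_NY^{N+1}$ as $\varepsilon\to0$. By Lemma 2, $(X+c_NY^{N+1},Y)\in\overline{G_{(m+1,n+1)}}$, and $PC(m,n)$ would be false.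

## 5. Truncated inverse series, and where elimination stops

The natural way to attack (9) is elimination. If $B\circ P\equiv Y\bmod Y^{m+n+2}$, then $P\equiv B^{-1}\bmod Y^{m+n+2}$, with $B^{-1}$ the compositional inverse series. Since $\deg P\le n+1$, the unknowns $p_i$ disappear, and (9) says: *if the coefficients of $Y^{n+2},\dots,Y^{n+m+1}$ in $B^{-1}$ all vanish, then $B=Z$* (and then $P=Y$). These are $m$ equations in the $m$ unknowns $b_1,\dots,b_m$. By Lagrange inversion,
$$[Y^k]\,B^{-1}=\tfrac1k\,[Z^{k-1}]\,(1+b_1Z+\dots+b_mZ^m)^{-k}.$$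

**The case $m=1$, $n$ arbitrary.** There is one equation:
$$[Y^{n+2}]B^{-1}=\frac{(-1)^{n+1}}{n+2}\binom{2n+2}{n+1}b_1^{\,n+1}=0,$$
which forces $b_1=0$. So (9) holds.

**The case $m=n=2$.** The coefficients of $Y^4$ and $Y^5$ are
$$\tfrac14\bigl(20b_1b_2-20b_1^3\bigr)=5b_1(b_2-b_1^2),\qquad \tfrac15\bigl(15b_2^2-105b_1^2b_2+70b_1^4\bigr)=3b_2^2-21b_1^2b_2+14b_1^4 .$$
If $b_1=0$, the second equation gives $b_2=0$. If $b_2=b_1^2$, it becomes $(3-21+14)b_1^4=-4b_1^4=0$, so again $b_1=b_2=0$.

This is the point where elimination stops being an argument. For $m=1$ a single monomial has a nonzero coefficient. For $m=n=2$ the conclusion rests on the numerical fact $3-21+14\ne0$, and for general $m,n$ we have $m$ weighted homogeneous equations whose form shows no reason why they should have no common nonzero solution. Counting degrees does not help either: $\deg(B\circ P)$ can be $(m+1)(n+1)\ge m+n+2$, so degrees leave room for $B\circ P-Y$ to vanish to order $m+n+2$ at $0$.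

We shall prove the following statement, which contains (9) as the case $l=2$.

**Theorem 4 (rigidity).** Let $m_1,\dots,m_l\ge0$ and $M=\sum m_i$. Let $a_i\in\mathbb C[X]$ satisfy $\deg a_i\le m_i+1$ and $a_i\equiv X\bmod X^2$. If $a_1\circ\cdots\circ a_l\equiv X\bmod X^{M+2}$, then $a_1=\dots=a_l=X$.

## 6. A composition has few critical values

What distinguishes a composition $f=a_1\circ\dots\circ a_l$ from a general polynomial of the same degree? Not the number of critical points: for $B\circ P$ with $\deg B=m+1$, $\deg P=n+1$ there are $mn+m+n$ of them, with multiplicity. But the critical *values* number at most $m+n$. For instance,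
$$(Z-Z^2)\circ(Y+Y^2)=Y-2Y^3-Y^4$$
has derivative $(1-2Y-2Y^2)(1+2Y)$. Its critical points are $-\frac12$ and $\frac{-1\pm\sqrt3}2$. At the last two, $Y+Y^2=\frac12$. So there are only two critical values, $-\frac5{16}$ and $\frac14$.

What we need is a reason why high contact with the identity at $0$ forces *many* critical values. Iteration provides it.

**Lemma 5 (Fatou).** Let $f$ be a polynomial of degree $\ge2$ with $f(z)=z+cz^{q+1}+O(z^{q+2})$, $c\neq0$, $q\ge1$. Then $f$ has at least $q$ distinct critical values in $\mathbb C$.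

Two quick checks. For $f=z+z^2$ we have $q=1$, and the only critical value is $f(-\frac12)=-\frac14$. For $f=z+z^3$ we have $q=2$; the critical points are $\pm i/\sqrt3$, with the two distinct critical values $\pm\frac{2i}{3\sqrt3}$. In the quartic above $q=2$, and there are two critical values.

*Proof of Theorem 4 from Lemma 5.* Let $f=a_1\circ\dots\circ a_l$. Then $\deg f=\prod\deg a_i$. If $\deg f=1$, all $a_i$ have degree $1$, so $a_i=X$.

Suppose $\deg f\ge2$. Then $f\neq X$, so $f=X+cX^{q+1}+\cdots$ with $c\ne0$, and $q\ge M+1$ by hypothesis. By Lemma 5, $f$ has at least $M+1$ critical values.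

On the other hand, if $f'(z)=0$, the chain rule gives an $i$ with $a_i'\bigl(a_{i+1}\circ\dots\circ a_l(z)\bigr)=0$. Hence
$$f(z)\in(a_1\circ\dots\circ a_i)\bigl(\{a_i'=0\}\bigr).$$
Since $a_i'(0)=1$, the polynomial $a_i'$ is not zero, and its degree is at most $m_i$. So this set has at most $m_i$ elements. Therefore $f$ has at most $\sum m_i=M$ critical values, a contradiction. $\square$

## 7. Each petal needs its own critical value

It remains to prove Lemma 5. At a fixed point where $f=z+cz^{q+1}+\cdots$, there are $q$ disjoint regions, the petals, in which $f$ behaves like the translation $\zeta\mapsto\zeta+1$. We first construct them, and then show that the full basin of each petal contains a critical value.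

**Notation.** Put $H_t=\{w\in\mathbb C:\operatorname{Re}w>t\}$ and $\Sigma_r=\{\zeta\in\mathbb C:|\operatorname{Im}\zeta|<\operatorname{Re}\zeta-r\}$. The sector $\Sigma_r$ is convex, $\Sigma_r+1\subset\Sigma_r$, $\Sigma_r-1=\Sigma_{r-1}\supset\Sigma_r$, and $\bigcup_{k\ge0}\Sigma_{r-k}=\mathbb C$.

**Example.** For $f=z+z^2$, use the coordinate $w=-1/z$. Then $f$ becomes $w\mapsto\frac{w^2}{w-1}=w+1+\frac1{w-1}$, which is a translation by $1$ up to a small error far to the right. The half-plane $H_R$ in the coordinate $w$ is a disc in the coordinate $z$, tangent to the imaginary axis at $0$ from the left; it is a petal.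

**Lemma 6 (Fatou coordinates).** Let $f$ be a polynomial with $f(z)=z+cz^{q+1}+O(z^{q+2})$, $c\ne0$, $q\ge1$. There are pairwise disjoint bounded open sets $P_1,\dots,P_q\subset\mathbb C$ with $f(P_j)\subset P_j$, a number $r>0$, and injective holomorphic maps $\psi_j:\Sigma_r\to P_j$ with
$$f(\psi_j(\zeta))=\psi_j(\zeta+1)\qquad(\zeta\in\Sigma_r). \tag{10}$$

*Proof.* **Step 1: a coordinate in which $f$ is almost a translation.** Let $w(z)=\kappa z^{-q}$ with $\kappa=-1/(qc)$. The set $\{z\neq0:\operatorname{Re}w(z)>0\}$ is a union of $q$ disjoint open sectors $S_1,\dots,S_q$ of opening $\pi/q$, and $w:S_j\to H_0$ is biholomorphic. Let $\chi_j$ be its inverse. As $z\to0$,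
$$w(f(z))=w(z)\bigl(1+cz^q+O(z^{q+1})\bigr)^{-q}=w(z)-qc\kappa+O(z)=w(z)+1+O\bigl(|w(z)|^{-1/q}\bigr).$$
Fix $j$. For $R$ large,
$$F(w)=w(f(\chi_j(w)))=w+1+E(w)$$
is holomorphic on $H_{R/2}$, and $|E(w)|\le C|w|^{-1/q}\le\frac12$ there. So $\operatorname{Re}F(w)\ge\operatorname{Re}w+\frac12$, and $F(H_R)\subset H_R$.

**Step 2: the petals.** The purpose is to see that $f$ stays in the sector $S_j$. The set $f(\chi_j(H_R))$ is connected, and it lies in $\bigcup_iS_i$ because $w$ maps it into $H_R$. So it lies in one $S_i$. When $w\to+\infty$ along the reals, $\chi_j(w)\to0$ along the bisector of $S_j$; since $f(z)/z\to1$, the argument of $f(\chi_j(w))$ tends to that of the bisector. So $i=j$. Hence $f\circ\chi_j=\chi_j\circ F$ on $H_R$. Put $P_j=\chi_j(H_R)$. Then $f(P_j)\subset P_j$, the set $P_j$ is open, and it is bounded because $|w|>R$ means $|z|<(|\kappa|/R)^{1/q}$. The $P_j$ are disjoint because they lie in the disjoint sectors $S_j$. We take $R\ge1$ large enough for all $j$.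

**Step 3: the error is summable along orbits.** Let $w\in H_R$. The closed disc of radius $\frac12\operatorname{Re}w$ about $w$ lies in $H_{R/2}$, and there $|E|\le C(\frac12\operatorname{Re}w)^{-1/q}$. Cauchy's estimate gives $|E'(w)|\le C'(\operatorname{Re}w)^{-1-1/q}$, with $C'$ independent of $R$. The iterates satisfy $\operatorname{Re}F^k(w)\ge\operatorname{Re}w+\frac k2$. Hence
$$\sum_{k\ge0}|E'(F^k(w))|\le C'\sum_{k\ge0}\bigl(R+\tfrac k2\bigr)^{-1-1/q}\le C'\bigl(R^{-1-1/q}+2qR^{-1/q}\bigr)\le C'(2q+1)R^{-1/q}\le\tfrac18$$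
after enlarging $R$. (The second inequality compares the terms $k\ge1$ with $\int_0^\infty(R+\frac t2)^{-1-1/q}dt=2qR^{-1/q}$.)

**Step 4: an exact translation coordinate.** Fix $w_0\in H_R$ and put $\varphi_k(w)=F^k(w)-F^k(w_0)$. Then
$$\varphi_k'(w)=\prod_{i<k}\bigl(1+E'(F^i(w))\bigr).$$
By the convergent majorant of Step 3 these products converge uniformly on $H_R$, and $|\varphi_k'-1|\le e^{1/8}-1<\frac14$. Since $\varphi_k(w_0)=0$, integration along segments from $w_0$ shows that $\varphi_k$ converges locally uniformly to a holomorphic $\varphi$ with $\varphi(w_0)=0$ and $|\varphi'-1|\le\frac14$ on $H_R$. Moreover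
$$\varphi_k(F(w))=\varphi_{k+1}(w)+F^{k+1}(w_0)-F^k(w_0),\qquad F^{k+1}(w_0)-F^k(w_0)=1+E(F^k(w_0))\to1,$$
so $\varphi\circ F=\varphi+1$. Let $g(w)=\varphi(w)-w$. Since $H_R$ is convex and $|g'|\le\frac14$, we have $|g(w)-g(w')|\le\frac14|w-w'|$. In particular $\varphi$ is injective: if $\varphi(w)=\varphi(w')$, then $|w-w'|=|g(w)-g(w')|\le\frac14|w-w'|$.

**Step 5: $\varphi(H_R)\supset\Sigma_r$ for $r$ large.** Let $r\ge\max(5R,16|w_0|)$ and $\zeta\in\Sigma_r$. Then $|\zeta|>r$, and $|\operatorname{Im}\zeta|<\operatorname{Re}\zeta$ gives $\operatorname{Re}\zeta\ge|\zeta|/\sqrt2$. Let $\Delta$ be the closed disc of center $\zeta$ and radius $\frac12|\zeta|$. On $\Delta$ we have $\operatorname{Re}w\ge(\frac1{\sqrt2}-\frac12)|\zeta|\ge\frac15|\zeta|>R$, so $\Delta\subset H_R$. As $g(w_0)=-w_0$, for $w\in\Delta$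
$$|g(w)|\le|g(w_0)|+\tfrac14(|w|+|w_0|)\le2|w_0|+\tfrac38|\zeta|\le\tfrac18|\zeta|+\tfrac38|\zeta|=\tfrac12|\zeta| .$$
So $w\mapsto\zeta-g(w)$ maps $\Delta$ into itself, and it is a contraction. Its fixed point satisfies $w+g(w)=\zeta$, that is, $\varphi(w)=\zeta$.

**Step 6: the maps $\psi_j$.** Put $\psi_j=\chi_j\circ\varphi^{-1}$ on $\Sigma_r$. It is injective and holomorphic, with values in $P_j$. Since $\varphi(F(\varphi^{-1}(\zeta)))=\zeta+1$, we have $F(\varphi^{-1}(\zeta))=\varphi^{-1}(\zeta+1)$, hence
$$f(\psi_j(\zeta))=\chi_j\bigl(F(\varphi^{-1}(\zeta))\bigr)=\psi_j(\zeta+1).$$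
Finally take for $r$ the largest of the values obtained for $j=1,\dots,q$. $\square$

*Proof of Lemma 5.* **Step 1: disjoint basins.** With $P_j,\psi_j$ from Lemma 6, put $A_j=\bigcup_{k\ge0}f^{-k}(P_j)$, where $f^{-k}$ denotes the preimage under the $k$-th iterate. It is open. Since $f(P_j)\subset P_j$, we have $P_j\subset f^{-1}(P_j)$; so the union is increasing, and $f^{-1}(A_j)=A_j$. If $z\in A_i\cap A_j$, then $f^k(z)\in P_i\cap P_j$ for $k$ large, so $i=j$. The $A_j$ are pairwise disjoint.

**Step 2: an invariant bounded component.** Let $\Omega_j$ be the connected component of $A_j$ that contains the connected set $\psi_j(\Sigma_r)$. The set $f(\Omega_j)\subset A_j$ is connected, and by (10) it meets $\psi_j(\Sigma_r)$. So $f(\Omega_j)\subset\Omega_j$. Also $\Omega_j$ is bounded: as $\deg f\ge2$, orbits of points of large modulus tend to $\infty$, whereas orbits of points of $A_j$ end up in the bounded forward-invariant set $P_j$.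

**Step 3: $f:\Omega_j\to\Omega_j$ is proper.** Let $K\subset\Omega_j$ be compact and $z_i\in\Omega_j$ with $f(z_i)\in K$. As $\Omega_j$ is bounded, we may assume $z_i\to z\in\overline{\Omega_j}$. Then $f(z)\in K\subset A_j$, so $z\in f^{-1}(A_j)=A_j$. The components of the open set $A_j$ are open, so $\Omega_j$ is relatively closed in $A_j$. Hence $z\in\Omega_j$, and the preimage of $K$ in $\Omega_j$ is compact.

**Step 4: $\Omega_j$ contains a critical point of $f$.** Suppose not. Then $f:\Omega_j\to\Omega_j$ is a proper local homeomorphism. Its image is open and closed in the connected space $\Omega_j$, so it is surjective, and a surjective proper local homeomorphism between such spaces is a covering map. We use this to extend $\psi_j$ to the left.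

The map $\zeta\mapsto\psi_j(\zeta+1)$ is defined on the simply connected set $\Sigma_{r-1}$, with values in $\Omega_j$. Lift it through $f$, choosing the lift to agree with $\psi_j$ at one point of $\Sigma_r$; this is possible by (10). On $\Sigma_r$, $\psi_j$ is also a lift, by (10). By uniqueness of lifts the two agree on the connected set $\Sigma_r$. So $\psi_j$ extends to $\Sigma_{r-1}$, holomorphically because $f$ is a local biholomorphism on $\Omega_j$, with values in $\Omega_j$. The extension satisfies $f(\psi_j(\zeta))=\psi_j(\zeta+1)$ on $\Sigma_{r-1}$.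

Iterating, $\psi_j$ extends to $\Sigma_{r-k}$ for every $k$, hence to an entire function with values in the bounded set $\Omega_j$. By Liouville it is constant. This contradicts injectivity on $\Sigma_r$.

**Step 5: count.** Each $\Omega_j$ contains a critical point, hence also a critical value, because $f(\Omega_j)\subset\Omega_j$. The $\Omega_j$ are pairwise disjoint, so these $q$ critical values are distinct. $\square$

With Lemma 5, the proof of Theorem 4 is complete. In particular (9) holds for all $m,n\ge1$.

## 8. The map $\Phi=(c_1,\dots,c_{m+n})$ is proper and surjective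

We return to the notation (8) and put $\Phi=(c_1,\dots,c_{m+n}):\mathbb C^{m+n}\to\mathbb C^{m+n}$.

**Lemma 7.** There are constants $0<\delta\le1\le C$ such that for all $v$:
$$\max_{1\le k\le m+n}|c_k(v)|^{1/k}\ge\delta\rho(v),\qquad |c_k(v)|\le C\rho(v)^k\ \text{ for all }k\ge1. \tag{11}$$
Moreover $\Phi$ is proper and surjective.

*Proof.* **Step: the bounds.** By Theorem 4 with $l=2$, $a_1=B$, $a_2=P$, we have $\Phi^{-1}(0)=\{0\}$. So the continuous function $\max_{k\le m+n}|c_k|^{1/k}$ has a positive minimum on the compact set $\{\rho=1\}$. Both $|c_k|^{1/k}$ and $\rho$ are multiplied by $|\lambda|$ under the weighted scaling by $\lambda$. Scaling a given $v\ne0$ by $\lambda=1/\rho(v)$ gives the first bound; for $v=0$ it is trivial. The second is obtained in the same way from the maximum of the $|c_k|$ on $\{\rho=1\}$, as only finitely many $c_k$ are nonzero polynomials.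

**Step: properness.** By the first bound, $\rho$ is bounded on the preimage of a bounded set. So $\Phi$ is proper.

**Step: surjectivity.** The fibers of $\Phi$ are compact algebraic subsets of $\mathbb C^{m+n}$, hence finite. So the image of $\Phi$ has dimension $m+n$, that is, it is Zariski dense; it is also constructible. A Zariski dense constructible set is Euclidean dense. By properness the image is Euclidean closed. So it is everything. $\square$

For $m=n=1$, surjectivity says that $b+p$ and $2bp$ can be prescribed: $b,p$ are the roots of a quadratic equation.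

## 9. Every length-one map with $k\le m+n$ is a limit

We prove the inclusion $\supseteq$ in (2). The strata of length $2$ are in $\overline{G_{(m+1,n+1)}}$ by (6). Let $0\le k\le m+n$.

**Step: reduce to $(X+f(Y),Y)$.** A triangular map factors as
$$(\alpha X+p(Y),\beta Y+\gamma)=(X+f(Y),Y)\circ(\alpha X,\beta Y+\gamma),\qquad f(Z)=p\bigl((Z-\gamma)/\beta\bigr).$$
So every element of $G_{(k+1)}$ is $\alpha\circ(X+f(Y),Y)\circ\alpha'$ with $\alpha,\alpha'\in A$ and $\deg f\le m+n+1$ (with $f=0$ when $k=0$). The part of $f$ of degree $\le1$ can be absorbed in $\alpha$. By $A$-stability it suffices to treat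
$$f=\sum_{k=1}^{m+n}f_kY^{k+1},\qquad f_k\in\mathbb C\text{ arbitrary, possibly all zero}.$$

**Step: solve for the low coefficients, then rescale.** We want $B_\varepsilon\circ P_\varepsilon=Y+uf+o(u)$ with $B_\varepsilon\to Z$, $P_\varepsilon\to Y$. Since scaling by $\varepsilon$ multiplies $c_k$ by $\varepsilon^k$, we aim at $u=\varepsilon^{m+n}$. For $0<\varepsilon\le1$, surjectivity of $\Phi$ gives $v^{(\varepsilon)}$ with
$$c_k(v^{(\varepsilon)})=\varepsilon^{m+n-k}f_k\qquad(1\le k\le m+n).$$
The right-hand sides are bounded, so by properness the $v^{(\varepsilon)}$ stay bounded. Let $B^{(\varepsilon)},P^{(\varepsilon)}$ be the corresponding polynomials and put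
$$B_\varepsilon(Z)=\varepsilon^{-1}B^{(\varepsilon)}(\varepsilon Z),\qquad P_\varepsilon(Y)=\varepsilon^{-1}P^{(\varepsilon)}(\varepsilon Y),\qquad u=\varepsilon^{m+n}.$$
Their coefficients in degree $i+1$ are $\varepsilon^i$ times bounded quantities, so $B_\varepsilon\to Z$ and $P_\varepsilon\to Y$ as $\varepsilon\to0$. Moreover
$$B_\varepsilon(P_\varepsilon(Y))=Y+\sum_k\varepsilon^kc_k(v^{(\varepsilon)})Y^{k+1}=Y+uf(Y)+\sum_{k>m+n}\varepsilon^kc_k(v^{(\varepsilon)})Y^{k+1}.$$
For $k>m+n$ the numbers $c_k(v^{(\varepsilon)})$ are bounded and $\varepsilon^{k}/u=\varepsilon^{k-m-n}\to0$. Hence $(B_\varepsilon\circ P_\varepsilon-Y)/u\to f$. Take $\varepsilon=1/j$ and apply Lemma 2: $(X+f(Y),Y)\in\overline{G_{(m+1,n+1)}}$. This proves $\supseteq$ in (2). $\square$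

## 10. No limit has $k>m+n$

We prove the inclusion $\subseteq$ in (2). Let $\sigma\in\overline{G_{(m+1,n+1)}}$. In case (a) of Lemma 3, $\sigma$ is in the right-hand side of (2), because $\max(m,n)\le m+n$. In case (b), by $A$-stability, we may assume $\sigma=(X+f(Y),Y)$, with $f_j=(B_j\circ P_j-Y)/u_j\to f$ and $u_j,B_j,P_j$ as in Lemma 3. It suffices to show
$$\deg f\le m+n+1, \tag{12}$$
since then $\sigma\in G_{(k+1)}$ with $0\le k\le m+n$.

**Step: normalize $B_j$.** The purpose is to bring $(B_j,P_j)$ into the form (8), where Lemma 7 applies. For $j$ large, $1+u_jf_j'(0)\ne0$ and we put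
$$\tilde B_j=\frac{B_j-u_jf_j(0)}{1+u_jf_j'(0)},\qquad\tilde f_j=\frac{f_j-f_j(0)-f_j'(0)Y}{1+u_jf_j'(0)} .$$
From $B_j\circ P_j=Y+u_jf_j$ we get
$$\tilde B_j\circ P_j=\frac{\bigl(1+u_jf_j'(0)\bigr)Y+u_j\bigl(f_j-f_j(0)-f_j'(0)Y\bigr)}{1+u_jf_j'(0)}=Y+u_j\tilde f_j .$$
Since $\tilde f_j\equiv0\bmod Y^2$ and $P_j\equiv Y\bmod Y^2$, it follows that $\tilde B_j\equiv Z\bmod Z^2$. Also $\deg\tilde B_j\le m+1$, $\tilde B_j\to Z$, and $\tilde f_j\to f-f(0)-f'(0)Y$.

**Step: compare $u_j$ with $\rho_j$.** Let $v_j\in\mathbb C^{m+n}$ be the coefficient vector of $(\tilde B_j,P_j)$, and $\rho_j=\rho(v_j)$, so $\rho_j\to0$. Write $\tilde f_j=\sum_{k\ge1}\tilde f_{j,k}Y^{k+1}$. Then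
$$c_k(v_j)=u_j\tilde f_{j,k}\qquad(k\ge1).$$
Let $L>0$ be a bound for all $|\tilde f_{j,k}|$; it exists because $\tilde f_j$ converges in bounded degree.

If $\rho_j=0$ for infinitely many $j$, then for those $j$ we have $\tilde B_j=Z$ and $P_j=Y$, so $\tilde f_j=0$. Hence $f-f(0)-f'(0)Y=0$, $\deg f\le1$, and (12) holds.

Otherwise $0<\rho_j<1$ for all large $j$. By the first bound in (11) there is $k=k_j\le m+n$ with $|c_k(v_j)|\ge(\delta\rho_j)^k$. Since $|c_k(v_j)|\le L|u_j|$, this gives
$$|u_j|\ge(\delta\rho_j)^k/L .$$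

**Step: the high coefficients die.** Let $N>m+n$. By the second bound in (11), and since $N-k\ge1$, $\rho_j<1$, $\delta\le1$,
$$|\tilde f_{j,N}|=\frac{|c_N(v_j)|}{|u_j|}\le CL\,\delta^{-k}\rho_j^{\,N-k}\le CL\,\delta^{-(m+n)}\rho_j\longrightarrow0 .$$
So the coefficient of $Y^{N+1}$ in $f$ vanishes for every $N>m+n$. This is (12). Both inclusions in (2) are proved, so $PC(m,n)$ holds for all integers $m,n\ge1$. $\blacksquare$
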